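\title{Tropical Dolbeault cohomology of totally degenerate abelian varieties}

\begin{abstract}
Let $A$ be an abelian variety of dimension $n$ with totally degenerate reduction over a complete algebraically closed non-archimedean field, and let $A^{\mathrm{an}}\cong T^{\mathrm{an}}/M$ be its uniformization by a split torus. We prove that the superforms with constant coefficients on the tropicalization of $T$ map isomorphically onto the tropical Dolbeault cohomology of $A^{\mathrm{an}}$, so that $\dim H^{p,q}_{d''}(A^{\mathrm{an}})=\binom np\binom nq$ and the cup product pairing is perfect. The proof describes the sheaf of $d''$-closed $(p,0)$-forms by symbols of invertible analytic functions and computes its direct image under $X\times\mathbb G_m\to X\times\mathbb R$ for an arbitrary base $X$.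
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $K$ is an algebraically closed field that is complete with respect to a nontrivial non-archimedean absolute value. The Berkovich analytification $X^{\mathrm{an}}$ of a variety $X$ over $K$ carries sheaves $\mathcal A^{p,q}$ of real-valued $(p,q)$-forms in the sense of Chambert-Loir--Ducros and Gubler \cite{Gub}, with a differential $d''\colon\mathcal A^{p,q}\to\mathcal A^{p,q+1}$. Locally such a form is a smooth expression in $\log|f_1|,\dots,\log|f_r|$ for invertible regular functions $f_i$; the definition is recalled in Section~\ref{sec:forms}. For $W\subset X^{\mathrm{an}}$ open, the cohomology $H^{p,q}_{d''}(W)$ of the complex $(\mathcal A^{p,\bullet}(W),d'')$ is the \emph{tropical Dolbeault cohomology} of $W$.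

\subsection{The question}

Let $A$ be an abelian variety over $K$ of dimension $n$ with totally degenerate reduction. We use this hypothesis only through the uniformization $A^{\mathrm{an}}\cong T^{\mathrm{an}}/M$. Here $T$ is a split torus of dimension $n$ with cocharacter lattice $N$, and $M\subset T(K)$ is a lattice. Choose a basis of $N$, so that $T=\mathbb G_m^n$ with coordinates $t_1,\dots,t_n$ and $N_{\mathbb R}=N\otimes\mathbb R=\mathbb R^n$ with coordinates $u_1,\dots,u_n$, and put
\[
\mathrm{trop}\colon T^{\mathrm{an}}\to N_{\mathbb R},\qquad x\mapsto(\log|t_1(x)|,\dots,\log|t_n(x)|).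
\]
(With $-\log$ in place of $\log$, here and in the charts below, every form is replaced by its pull-back under $u\mapsto-u$; no statement changes.) That $M$ is a lattice means that $\mathrm{trop}$ maps $M$ isomorphically onto a complete lattice $\Lambda\subset N_{\mathbb R}$. Let $\pi\colon T^{\mathrm{an}}\to A^{\mathrm{an}}$ be the universal covering. Since $\mathrm{trop}(mx)=\mathrm{trop}(m)+\mathrm{trop}(x)$ for $m\in M$, the map $\mathrm{trop}$ induces a continuous map $\tau_A\colon A^{\mathrm{an}}\to B$ to the compact real torus $B=N_{\mathbb R}/\Lambda$.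

For $\Omega\subset\mathbb R^r$ open, the space of \emph{$(p,q)$-superforms} (Lagerberg forms) is
\[
\mathcal A^{p,q}(\Omega)=A^p(\Omega,\mathbb R)\otimes_{C^\infty(\Omega)}A^q(\Omega,\mathbb R),
\]
where $A^p(\Omega,\mathbb R)$ is the space of smooth real $p$-forms. One writes $d'u_I\wedge d''u_J$ for $du_I\otimes du_J$ and sets
\[
d''(a\,d'u_I\wedge d''u_J)=(-1)^p\sum_k\frac{\partial a}{\partial u_k}\,d'u_I\wedge d''u_k\wedge d''u_J .
\]
The product is $(\alpha\otimes\beta)\wedge(\alpha'\otimes\beta')=(-1)^{qp'}(\alpha\wedge\alpha')\otimes(\beta\wedge\beta')$ for bidegrees $(p,q)$ and $(p',q')$. Translations act on superforms, so there is a sheaf $\mathcal A^{p,q}_B$ of superforms on $B$, and $\mathcal A_B^{p,q}(B)=\mathcal A^{p,q}(N_{\mathbb R})^\Lambda$ is the space of $\Lambda$-invariant superforms. Such forms can be pulled back along $\tau_A$ (Section~\ref{ss:phi}), which gives a canonical map $\phi_A^{p,q}\colon\mathcal A^{p,q}(N_{\mathbb R})^\Lambda\to\mathcal A^{p,q}(A^{\mathrm{an}})$ compatible with $d''$. Superforms with constant coefficients are $\Lambda$-invariant and $d''$-closed,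 so we obtain
\[
\Phi_A^{p,q}\colon\textstyle\bigwedge^pN_{\mathbb R}^*\otimes_{\mathbb R}\bigwedge^qN_{\mathbb R}^*\to H^{p,q}_{d''}(A^{\mathrm{an}}),\qquad\alpha\mapsto[\phi_A^{p,q}(\alpha)].
\]
It is known that $\Phi_A^{p,q}$ is injective for all $p,q$, and that it is an isomorphism for $n=1$, where $A$ is a Mumford curve and a result of Jell and Wanner applies. The following question is stated as open in \cite{RVF}: \emph{is $\Phi_A^{p,q}$ surjective, equivalently an isomorphism, for every totally degenerate $A$ and all $p,q$?}

One would guess that it is. On a complex torus the Dolbeault cohomology is represented by forms with constant coefficients. The real torus $B$ behaves in the same way: the complex $(\mathcal A_B^{p,\bullet},d'')$ is $\bigwedge^pN_{\mathbb R}^*$ tensored with the de Rham complex of $B$, up to the sign $(-1)^p$. So the question is whether $A^{\mathrm{an}}$ has more cohomology than $B$. For $p=0$ this is a question of topology (Remark~\ref{rem:converse}). For $p>0$ it is not: a form on $A^{\mathrm{an}}$ is built locally from \emph{all} invertible functions, not only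 from the $t_i$, and already on $\mathbb G_m^{\mathrm{an}}$ the sheaf of $d''$-closed $(1,0)$-forms has infinite-dimensional stalks (Section~\ref{ss:model}). One has to show that these local forms contribute nothing along the fibers of $\tau_A$.

\subsection{Results}

\begin{theorem}\label{thm:A}
The map $\Phi_A^{p,q}$ is an isomorphism for every abelian variety $A$ over $K$ with totally degenerate reduction and all $p,q$. In particular $\dim H^{p,q}_{d''}(A^{\mathrm{an}})=\binom np\binom nq$.
\end{theorem}

The two known facts quoted above are not used. Theorem~\ref{thm:A} follows from a statement that is local on $B$.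

\begin{theorem}\label{thm:B}
For every open $\Omega\subset B$, pull-back $\mathcal A_B^{p,\bullet}(\Omega)\to\mathcal A^{p,\bullet}(\tau_A^{-1}(\Omega))$ is a quasi-isomorphism, so that $H^{p,q}_{d''}(\tau_A^{-1}(\Omega))\cong\bigwedge^pN_{\mathbb R}^*\otimes H^q(\Omega,\mathbb R)$. The same holds for $T^{\mathrm{an}}/M\to N_{\mathbb R}/\mathrm{trop}(M)$ for any subgroup $M\subset T(K)$ that $\mathrm{trop}$ maps injectively onto a discrete subgroup, of any rank. In that case the sheaf of forms on $T^{\mathrm{an}}/M$ is, by definition, the one obtained from $\mathcal A^{p,q}_{T^{\mathrm{an}}}$ by descent along the translations by $M$, which are algebraic automorphisms of $T$.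
\end{theorem}

\begin{corollary}\label{cor:C}
The map $\bigoplus_{p,q}\Phi_A^{p,q}$ is an isomorphism of bigraded algebras. Hence the cup product $H^{p,q}_{d''}(A^{\mathrm{an}})\times H^{n-p,n-q}_{d''}(A^{\mathrm{an}})\to H^{n,n}_{d''}(A^{\mathrm{an}})\cong\mathbb R$ is a perfect pairing.
\end{corollary}

\begin{remark}\label{rem:converse}
The case $p=0$ shows why the answer is plausible and why total degeneracy is needed for the dimension formula. Let $A$ be any abelian variety over $K$ of dimension $n$ and toric rank $r$; total degeneracy means $r=n$. By Proposition~\ref{prop:compare} and Example~\ref{ex:L01} below, $H^{0,q}_{d''}(A^{\mathrm{an}})=H^q(A^{\mathrm{an}},\mathbb R)$. By \cite[\S6.5]{BerSp}, $A^{\mathrm{an}}$ is homotopy equivalent to $(\mathbb R/\mathbb Z)^r$. So $\dim H^{0,q}_{d''}(A^{\mathrm{an}})=\binom rq$, and $\dim H^{0,1}_{d''}(A^{\mathrm{an}})=n$ if and only if $A$ is totally degenerate. This remark is not used in the proofs.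
\end{remark}

\subsection{The method}

By the Poincar\'e lemma \cite{Jell}, $H^{p,q}_{d''}$ is the $q$-th cohomology of the sheaf of $d''$-closed $(p,0)$-forms. We want to compute this sheaf on $T^{\mathrm{an}}$ and transport the result to $A^{\mathrm{an}}$, but forms are defined through algebraic charts and $\pi$ is not algebraic. In Section~\ref{sec:symbols} we therefore define, on every good strictly $K$-analytic space, a sheaf $\mathcal L^p$ generated by symbols $\langle f_1\rangle\wedge\dots\wedge\langle f_p\rangle$ of invertible analytic functions, and identify it with $\ker d''$ on analytifications. It remains to show that $R\,\mathrm{trop}_*\mathcal L^p$ is the constant sheaf $\bigwedge^pN_{\mathbb R}^*$. We do this one coordinate at a time: for a base $X$ we compute the direct image of $\mathcal L^p$ under $X\times\mathbb G_m^{\mathrm{an}}\to X\times\mathbb R$ (Theorem~\ref{thm:relative}). The fibers of this map are circles $\{|t|=\rho\}$ over the completed residue fields of $X$. Section~\ref{sec:circle} describes such a circle and treats the case where $X$ is a point and $p=1$ by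 hand; Section~\ref{sec:relative} treats the general case; Section~\ref{sec:final} contains the induction and the descent to $A$.

\section{Spaces, forms and the pull-back map}\label{sec:forms}

\subsection{Analytic spaces and sheaves}\label{ss:spaces}

A \emph{strictly affinoid} space is the compact space $V=\mathcal M(\mathcal O(V))$ of bounded multiplicative seminorms on a quotient $\mathcal O(V)$ of a Tate algebra $K\{T_1,\dots,T_m\}$. A \emph{space} is a good strictly $K$-analytic space: every point has a strictly affinoid neighborhood. Spaces are locally compact. A point $x$ has a completed residue field $\mathcal H(x)\supset K$, in which functions $f$ defined near $x$ have values $f(x)$. We use the following facts.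

\begin{itemize}
\item[(B1)] Strictly affinoid neighborhoods $V$ of $x$ form a basis (as $|K^*|$ is dense in $\mathbb R_{>0}$). The local ring $\mathcal O_{X,x}=\varinjlim\mathcal O(V)$ has dense image in $\mathcal H(x)$, and its units are the germs with $f(x)\ne0$.
\item[(B2)] For a variety $X$, a point $x\in X^{\mathrm{an}}$ is a scheme point $\xi\in X$ with an absolute value on $\kappa(\xi)$ extending that of $K$, and $\mathcal H(x)$ is the completion of $\kappa(\xi)$. The space $X^{\mathrm{an}}$ is Hausdorff, and compact if $X$ is proper.
\item[(B3)] The fiber of a morphism $Y\to X$ over $x$, with the subspace topology, underlies the $\mathcal H(x)$-analytic space $Y\times_X\mathcal M(\mathcal H(x))$, with the same completed residue fields. For a complete valued field $k$, the line $\mathbb A^{1,\mathrm{an}}_k$ is the set of multiplicative seminorms on $k[t]$ extending the absolute value of $k$, with the topology of pointwise convergence.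
\item[(B4)] If $V$ is strictly affinoid and $f\in(\mathcal O(V)^*)^r$, then the image $\log|f|(V)\subset\mathbb R^r$ of $v\mapsto(\log|f_i(v)|)_i$ is a finite union of polytopes \cite[Cor.~6.2.2]{BerII}, \cite[Thm.~3.2]{Duc}.
\item[(B5)] \'Etale morphisms are open, and the category of finite \'etale germs over $(X,x)$ is equivalent to that of finite \'etale $\mathcal H(x)$-algebras \cite[Thm.~3.4.1]{BerEt}.
\end{itemize}

Sheaves are sheaves of real vector spaces unless said otherwise. We use four standard facts.

\begin{itemize}
\item[(S1)] Proper base change: if $\psi\colon Y\to X$ is a proper map of locally compact Hausdorff spaces, then $(R^i\psi_*\mathcal F)_x=H^i(\psi^{-1}(x),\mathcal F)$, and $R^i\psi_*$ commutes with pull-back along continuous maps $X'\to X$ of such spaces.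
\item[(S2)] On a compact Hausdorff space, cohomology commutes with filtered colimits of sheaves.
\item[(S3)] Cohomology with constant coefficients is homotopy invariant.
\item[(S4)] On a paracompact Hausdorff space, a sheaf of modules over a sheaf of rings that admits partitions of unity has no higher cohomology. A locally compact $\sigma$-compact Hausdorff space is paracompact.
\end{itemize}

\subsection{Forms on analytifications}\label{ss:charts}

We follow \cite{Gub}. Superforms can be pulled back along affine maps, compatibly with $d''$ and $\wedge$. (Affineness matters: the pull-back of $d'u$ under a smooth map $\mu$ would be $\sum_k\partial_k\mu\,d'v_k$, which is $d''$-closed only if $\mu$ is locally affine.) For a convex set $\sigma\subset\mathbb R^r$ let $L(\sigma)$ be the linear space parallel to its affine hull. Let $P\subset\mathbb R^r$ be the support of a finite polyhedral complex, whose polyhedra we call \emph{cells}, and let $\Omega\subset P$ be open. A superform on $\Omega$ is given by a superform $\alpha$ on an open set of $\mathbb R^r$ that meets $P$ in $\Omega$. Two of these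 are identified if they have the same restriction $\alpha|_\sigma$ for every cell $\sigma$, where $\alpha|_\sigma$ is obtained by restricting coefficients to $\sigma\cap\Omega$ and covectors to $L(\sigma)$.

Let $X$ be a variety. An open subset $U\subset X$ is \emph{very affine} if it has a closed immersion into a torus. Then $\mathcal O(U)^*/K^*$ is free of finite rank; units $f_1,\dots,f_r$ representing a basis give $\varphi_U=(f_1,\dots,f_r)\colon U\to\mathbb G_m^r$ and $\mathrm{trop}_U=\log|f|\colon U^{\mathrm{an}}\to\mathbb R^r$, both canonical up to a change of basis and a translation. The image $\mathrm{Trop}(U)=\mathrm{trop}_U(U^{\mathrm{an}})$ is the support of a finite polyhedral complex. If $U'\subset U$ is also very affine, then $f_i|_{U'}=c_i\prod_jf_j'^{\,a_{ij}}$ with $c_i\in K^*$ and $a_{ij}\in\mathbb Z$, so $\mathrm{trop}_U=\lambda\circ\mathrm{trop}_{U'}$ on $U'^{\,\mathrm{an}}$ for an affine map $\lambda$ with integral linear part.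

A \emph{tropical chart} $(V,\varphi_U)$ consists of a very affine $U$ and an open set $V=\mathrm{trop}_U^{-1}(\Omega)$ with $\Omega\subset\mathrm{Trop}(U)$ open. A \emph{subchart} is a chart $(V',\varphi_{U'})$ with $V'\subset V$ and $U'\subset U$; a superform $\alpha$ on $\Omega$ restricts to the superform $\lambda^*\alpha$ on $\Omega'=\mathrm{trop}_{U'}(V')$. By \cite{Gub}, charts form a basis of the topology of $X^{\mathrm{an}}$, and the intersection of charts on $U$ and $U'$ is a chart on $U\cap U'$. In particular, inside any neighborhood of a point $x\in V$ there is a subchart of $(V,\varphi_U)$ containing $x$. A $(p,q)$-form on an open set $W\subset X^{\mathrm{an}}$ is given by charts $(V_i,\varphi_{U_i})$ covering $W$ and superforms $\alpha_i$ on $\mathrm{trop}_{U_i}(V_i)$ that agree on the charts $(V_i\cap V_j,\varphi_{U_i\cap U_j})$; two such data are identified if they agree on a common refinement by subcharts. Thus the stalk $\mathcal A^{p,q}_x$ is the colimit, over the charts $(V,\varphi_U)$ containing $x$, of the spaces of superforms on $\mathrm{trop}_U(V)$. We use two theorems: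 smooth partitions of unity exist on paracompact open subsets of $X^{\mathrm{an}}$ \cite{Gub}, and $d''$-closed $(p,q)$-forms with $q>0$ are locally $d''$-exact \cite{Jell}.

Analytic units are compared with charts by the following observation.

\begin{lemma}\label{lem:algapprox}
Let $x\in X^{\mathrm{an}}$ and $f_1,\dots,f_m\in\mathcal O_{X^{\mathrm{an}},x}^*$. There are a very affine $U$ with $x\in U^{\mathrm{an}}$ and $g_i\in\mathcal O(U)^*$ with $|f_i|=|g_i|$ on a neighborhood of $x$.
\end{lemma}

\begin{proof}
Let $\xi$ be the scheme point under $x$. By (B2) there are $g_i\in\mathcal O_{X,\xi}$ with $|f_i-g_i|(x)<|f_i(x)|$. This strict inequality persists near $x$ and gives $|f_i|=|g_i|$ there. Take a very affine $U_0\ni\xi$ and write $g_i=a_i/b_i$ with $a_i,b_i\in\mathcal O(U_0)$ nonzero at $\xi$. With $e=\prod_ia_ib_i$, the set $U=\{e\ne0\}$ is isomorphic to the closed subvariety $\{z=e\}$ of $U_0\times\mathbb G_m$, so it is very affine, and the $g_i$ are units on it.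
\end{proof}

\subsection{Pull-back from the real torus}\label{ss:phi}

Let $\Omega\subset B$ be open with preimage $\widetilde\Omega\subset N_{\mathbb R}$, and let $\alpha\in\mathcal A_B^{p,q}(\Omega)$, a $\Lambda$-invariant superform on $\widetilde\Omega$. Near $x\in\tau_A^{-1}(\Omega)$ choose a local section $\varsigma$ of $\pi$, a chart $(V,\varphi_U)$ with $x\in V\subset\tau_A^{-1}(\Omega)$ and an affine map $\mu$ with integral linear part such that $\mathrm{trop}\circ\varsigma=\mu\circ\mathrm{trop}_U$ on $V$. Such a $\mu$ amounts to units $g_i\in\mathcal O(U)^*$ with $|g_i|=c_i|t_i\circ\varsigma|$ on $V$ for constants $c_i>0$, so these data exist by Lemma~\ref{lem:algapprox}. The pull-back of $\alpha$ is given on $V$ by $\mu^*\alpha$.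

Two choices agree near every common point. Indeed, two sections differ locally by an element $m\in M$, and $\alpha$ is invariant under $\mathrm{trop}(m)$, so we may assume that the sections are equal. On a common subchart $(V'',\varphi_{U''})$ we then have two affine maps that agree on $\Omega''=\mathrm{trop}_{U''}(V'')$. If a cell $\sigma$ meets $\Omega''$, then $\sigma\cap\Omega''$ spans the affine hull of $\sigma$, so the two maps agree on this hull and the two pull-backs have the same restriction to $\sigma$. We obtain a morphism of complexes of sheaves, compatible with $\wedge$,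
\begin{equation}\label{eq:pullback}
\mathcal A_B^{p,\bullet}\to\tau_{A*}\mathcal A^{p,\bullet}_{A^{\mathrm{an}}},
\end{equation}
and $\phi_A^{p,q}$ is the map on global sections.

\section{The sheaves of symbols}\label{sec:symbols}

A $d''$-closed $(p,0)$-form has, locally, constant coefficients: it is a combination of forms $d'\log|f_1|\wedge\dots\wedge d'\log|f_p|$. Such a combination is zero when the corresponding constant form vanishes on the set of values of $\log|f|$. By (B4) this condition makes sense for analytic functions on any space, and we take it as a definition.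

\subsection{Constant forms on polyhedral sets}

A \emph{polytope} is the convex hull of a finite nonempty set, and a \emph{polyhedral set} $P\subset\mathbb R^r$ is a finite union of polytopes. A constant form $\omega\in\bigwedge^p(\mathbb R^r)^*$ \emph{vanishes on} $P$ if $\omega|_{L(\sigma)}=0$ for every polytope $\sigma\subset P$. If $\omega$ vanishes on $P$, it vanishes on every polyhedral set $P'\subset P$.

\begin{lemma}\label{lem:poly}
\begin{enumerate}
\item[(a)] If $P=\sigma_1\cup\dots\cup\sigma_m$ with polytopes $\sigma_j$ and $\omega|_{L(\sigma_j)}=0$ for all $j$, then $\omega$ vanishes on $P$.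
\item[(b)] For a linear map $\lambda$, the form $\lambda^*\omega$ vanishes on $P$ if and only if $\omega$ vanishes on $\lambda(P)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A polytope $\sigma\subset P$ is the union of the sets $\sigma\cap\sigma_j$, each a polytope or empty. One of them has dimension $\dim\sigma$, and then $L(\sigma)=L(\sigma\cap\sigma_j)\subset L(\sigma_j)$.

(b) For a polytope $\sigma$, the image $\lambda(\sigma)$ is a polytope with $L(\lambda(\sigma))=\lambda(L(\sigma))$, so $\lambda^*\omega|_{L(\sigma)}=0$ if and only if $\omega|_{L(\lambda(\sigma))}=0$. Write $P=\bigcup_j\sigma_j$, so that $\lambda(P)=\bigcup_j\lambda(\sigma_j)$, and apply (a) to both sets.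
\end{proof}

\subsection{Definition of $\mathcal L^p$}

For an open set or an affinoid domain $V$ of a space $X$ put $\mathcal O(V)^*_{\mathbb R}=\mathcal O(V)^*\otimes_{\mathbb Z}\mathbb R$ and $S^p(V)=\bigwedge^p_{\mathbb R}\mathcal O(V)^*_{\mathbb R}$. For $f\in(\mathcal O(V)^*)^r$ and $\omega\in\bigwedge^p(\mathbb R^r)^*$ let $\omega(f)\in S^p(V)$ be the image of $\omega$ under $du_i\mapsto f_i$. Every element of $S^p(V)$ has this form.

\begin{definition}
Let $V$ be strictly affinoid. The element $\omega(f)\in S^p(V)$ is \emph{null on $V$} if $\omega$ vanishes on $\log|f|(V)$.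
\end{definition}

This depends only on the element $\theta=\omega(f)$. To see it, let $E\subset\mathcal O(V)^*_{\mathbb R}$ be the span of the $f_i$, and let $P_E\subset E^*$ be the set of the linear forms induced by $g\mapsto\log|g(v)|$ for $v\in V$. The dual $\iota\colon E^*\to\mathbb R^r$ of the surjection $du_i\mapsto f_i$ is injective, maps $P_E$ onto $\log|f|(V)$ and satisfies $\iota^*\omega=\theta\in\bigwedge^pE$. So $P_E$ is polyhedral, and by Lemma~\ref{lem:poly}(b) the condition says that $\theta$ vanishes on $P_E$. If $E\subset E'$ are two such spans, restriction $E'^*\to E^*$ maps $P_{E'}$ onto $P_E$, so by the same lemma the condition for $E$ is equivalent to that for $E'$; and any two spans lie in a third.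

The null elements form a graded ideal $\mathrm{Null}(V)$ of $S^*(V)$, and they restrict to null elements on smaller strictly affinoid domains. Let $\mathcal L^p=\mathcal L^p_X$ be the sheaf associated with the presheaf that sends an open set $U$ to the quotient of $S^p(U)$ by the elements that are null on every strictly affinoid $V\subset U$. Open neighborhoods and strictly affinoid neighborhoods of $x$ refine each other by (B1), so
\[
\mathcal L^p_x=\varinjlim_VS^p(V)/\mathrm{Null}^p(V),
\]
the colimit over strictly affinoid neighborhoods $V$ of $x$. We write $\langle f\rangle\in\mathcal L^1_x$ for the class of $f\in\mathcal O_{X,x}^*$, so that $\langle fg\rangle=\langle f\rangle+\langle g\rangle$. The graded $\mathbb R$-algebra $\mathcal L^*_x$ is a quotient of an exterior algebra and is generated by the $\langle f\rangle$. We put $\mathcal L^{-1}=0$.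

A morphism $\psi\colon X'\to X$ induces an algebra map $\psi^*\colon\psi^{-1}\mathcal L^*_X\to\mathcal L^*_{X'}$ with $\psi^*\langle f\rangle=\langle f\circ\psi\rangle$, because $\log|f\circ\psi|(V')\subset\log|f|(V)$ whenever $\psi(V')\subset V$. In particular $\mathcal L^p$ is intrinsic: it is preserved by local isomorphisms such as $\pi$.

\begin{example}\label{ex:L01}
A constant $c\in S^0(V)=\mathbb R$ is null on a nonempty $V$ only if $c=0$, so $\mathcal L^0$ is the constant sheaf $\mathbb R$. In degree one, $\sum c_i\,du_i$ vanishes on a polyhedral set $P$ if and only if the function $\sum c_iu_i$ is constant on each polytope in $P$, that is, takes finitely many values on $P$. A continuous function on the compact space $V$ takes finitely many values if and only if it is locally constant. Hence $\mathcal L^1_x$ is the space of germs of functions $\sum c_i\log|f_i|$ modulo constants.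
\end{example}

\subsection{Symbols of elements of $\mathcal H(x)$}

The class $\langle f\rangle$ depends only on the leading term of the value $f(x)$. This rigidity turns questions about germs into questions about the field $\mathcal H(x)$.

\begin{lemma}\label{lem:approx}
\begin{enumerate}
\item[(a)] If $f,g\in\mathcal O_{X,x}^*$ and $|f|=c|g|$ near $x$ for a constant $c>0$, then $\langle f\rangle=\langle g\rangle$. In particular $\langle c\rangle=0$ for $c\in K^*$.
\item[(b)] There is a homomorphism $\langle\cdot\rangle\colon\mathcal H(x)^*\to\mathcal L^1_x$, functorial in $(X,x)$, with $\langle f(x)\rangle=\langle f\rangle$ for $f\in\mathcal O_{X,x}^*$ and $\langle h\rangle=\langle h'\rangle$ whenever $|h-h'|<|h|$.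
\item[(c)] If $a,b\in\mathcal H(x)^*$ and $a+b=1$, then $\langle a\rangle\wedge\langle b\rangle=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) follows from Example~\ref{ex:L01}.

(b) Say that $f\in\mathcal O_{X,x}$ \emph{approximates} $h\in\mathcal H(x)^*$ if $|f(x)-h|<|h|$. Such $f$ exist by (B1) and are units. If $f$ and $g$ approximate $h$, then $|f-g|(x)<|f(x)|$, so $|f|=|g|$ near $x$ and $\langle f\rangle=\langle g\rangle$; call this class $\langle h\rangle$. If $f,f'$ approximate $h,h'$, then $|ff'(x)-hh'|\le\max(|f(x)||f'(x)-h'|,|h'||f(x)-h|)<|hh'|$, which gives additivity. If $|h-h'|<|h|$, the same $f$ approximate $h$ and $h'$. A morphism $(X',x')\to(X,x)$ induces an isometric embedding $\mathcal H(x)\to\mathcal H(x')$ and so preserves approximation.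

(c) Choose $f\in\mathcal O_{X,x}$ with $|f(x)-a|<\min(|a|,|b|)$. Then $f$ approximates $a$ and $1-f$ approximates $b$. Since $f+(1-f)-1=0$, the pair $(\log|f|,\log|1-f|)$ takes values in the set of $(u,v)$ where $\max(u,v,0)$ is attained at least twice. This is a union of three rays, so every polytope in it has dimension at most one and $du\wedge dv$ vanishes on the image.
\end{proof}

Recall that the Milnor $K$-theory $K^M_*(k)$ of a field $k$ is the quotient of the tensor algebra of the abelian group $k^*$ by the two-sided ideal generated by the elements $a\otimes(1-a)$ with $a\ne0,1$. By Lemma~\ref{lem:approx} there is a surjective ring homomorphism, functorial in $(X,x)$,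
\begin{equation}\label{eq:milnor}
K^M_*(\mathcal H(x))\otimes\mathbb R\to\mathcal L^*_x .
\end{equation}

\subsection{Galois descent}

We shall have to split polynomials over $\mathcal H(x)$, so we need to recover $\mathcal L^p_x$ from an \'etale cover with Galois group $G$. In degree one the norm does this: $\sum_{g\in G}\langle gh\rangle=\langle N(h)\rangle$. In higher degree a sum such as $\sum_g\langle gh_1\rangle\wedge\langle gh_2\rangle$ does not visibly come from below. This is the reason for \eqref{eq:milnor}: Milnor $K$-theory has norm maps $N_{k'/k}\colon K^M_p(k')\to K^M_p(k)$ for finite extensions, and for $k'/k$ Galois with group $G$ one has $\mathrm{res}_{k'/k}\circ N_{k'/k}=\sum_{g\in G}g_*$ on $K^M_p(k')$ (Bass--Tate, Kato; see \cite[rule R1c and Thm.~1.4]{Rost}).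

\begin{lemma}\label{lem:descent}
Let $\psi\colon X'\to X$ be \'etale and $\psi(x')=x$.
\begin{enumerate}
\item[(a)] The map $\psi^*\colon\mathcal L^p_x\to\mathcal L^p_{x'}$ is injective.
\item[(b)] Suppose that $\mathcal H(x')/\mathcal H(x)$ is Galois with group $G$, which acts on the germ $(X',x')$ over $(X,x)$ by \textup{(B5)}. Then $\psi^*$ identifies $\mathcal L^p_x$ with $(\mathcal L^p_{x'})^G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\omega(f)\in S^p(V_0)$ represent a germ at $x$ whose pull-back is null on a strictly affinoid neighborhood $V'\subset\psi^{-1}(V_0)$ of $x'$. Since $\psi$ is open, $\psi(V')$ contains a strictly affinoid neighborhood $V$ of $x$. Then $\log|f|(V)\subset\log|f\circ\psi|(V')$, so $\omega(f)$ is null on $V$.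

(b) The image of $\psi^*$ consists of invariants. Let $\theta\in(\mathcal L^p_{x'})^G$ and lift it to $\xi\in K^M_p(\mathcal H(x'))\otimes\mathbb R$. Let $\theta_0\in\mathcal L^p_x$ be the image of $N(\xi)$. By functoriality of \eqref{eq:milnor}, $\psi^*\theta_0$ is the image of $\mathrm{res}(N(\xi))=\sum_gg_*\xi$, which is $\sum_gg\theta=|G|\theta$. So $\theta=\psi^*(\theta_0/|G|)$; here we use that the coefficients are real.
\end{proof}

\subsection{Comparison with forms}

\begin{proposition}\label{prop:compare}
Let $X$ be a smooth variety over $K$. There is a canonical isomorphism $\ker(d''\colon\mathcal A^{p,0}\to\mathcal A^{p,1})\cong\mathcal L^p_{X^{\mathrm{an}}}$ under which $d'\log|f_1|\wedge\dots\wedge d'\log|f_p|$ corresponds to $\langle f_1\rangle\wedge\dots\wedge\langle f_p\rangle$ for invertible regular functions $f_i$. Consequently $H^{p,q}_{d''}(W)=H^q(W,\mathcal L^p)$ for every paracompact open $W\subset X^{\mathrm{an}}$.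
\end{proposition}

\begin{proof}
For $U$ very affine put $E_U=(\mathcal O(U)^*/K^*)\otimes\mathbb R$; then $\bigwedge^pE_U$ is the space of constant $p$-forms on the target of $\mathrm{trop}_U$. On the basis of open sets $W$ that lie in some $U^{\mathrm{an}}$, let $\mathcal E$ be the presheaf $W\mapsto\varinjlim_{U^{\mathrm{an}}\supset W}\bigwedge^pE_U$. It maps to $\ker d''$, by viewing $\omega$ as a $(p,0)$-superform with constant coefficients on $\mathrm{Trop}(U)$, and to $\mathcal L^p$, by $\omega\mapsto\omega(f)$ with $f=\varphi_U$; the latter is well defined as $\langle c\rangle=0$ for $c\in K^*$. We show that at each point $x$ both maps are surjective on stalks and have the same kernel. Then both sheaves are the same quotient of the sheaf associated with $\mathcal E$.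

\emph{Surjectivity onto $(\ker d'')_x$.} A germ is given by a chart $(V,\varphi_U)$ and $\alpha=\sum_Ia_I\,d'u_I$ on $\Omega=\mathrm{trop}_U(V)$, and after passing to a subchart $d''\alpha=0$ on $\Omega$. Let $u_0=\mathrm{trop}_U(x)$. As there are finitely many cells and they are closed, we can shrink $\Omega$ to the intersection of $\mathrm{Trop}(U)$ with a ball around $u_0$ such that every cell $\sigma$ meeting $\Omega$ contains $u_0$. Write $\alpha|_\sigma=\sum_Jb_J\,d'v_J$ in affine coordinates $v$ on the affine hull of $\sigma$. The equation $d''(\alpha|_\sigma)=0$ says that all partial derivatives of the $b_J$ vanish on the convex set $\sigma\cap\Omega$, so $b_J=b_J(u_0)$ there. Hence $\alpha$ and the constant form $\sum_Ia_I(u_0)\,d'u_I$ have the same restriction to every cell.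

\emph{Surjectivity onto $\mathcal L^p_x$} follows from Lemmas~\ref{lem:algapprox} and~\ref{lem:approx}(a).

\emph{Kernels.} Let $x\in U^{\mathrm{an}}$ and $\omega\in\bigwedge^pE_U$. For a subchart $(V',\varphi_{U'})$ of $(U^{\mathrm{an}},\varphi_U)$ with transition map $\lambda$, the constant form $\lambda^*\omega$ is zero on $\Omega'=\mathrm{trop}_{U'}(V')$ if and only if $\lambda^*\omega|_{L(\sigma)}=0$ for every cell $\sigma$ of $\mathrm{Trop}(U')$ that meets $\Omega'$.

Suppose that $\omega$ is zero in $\mathcal A^{p,0}_x$, so this condition holds for some subchart with $x\in V'$. Let $W\subset V'$ be a strictly affinoid neighborhood of $x$ and $\sigma'\subset\mathrm{trop}_{U'}(W)\subset\Omega'$ a polytope. It is covered by finitely many cells, so $\dim(\sigma'\cap\sigma)=\dim\sigma'$ for some cell $\sigma$. This cell meets $\Omega'$ and $L(\sigma')\subset L(\sigma)$. So $\lambda^*\omega$ vanishes on $\mathrm{trop}_{U'}(W)$, that is, the symbol of $\omega$ is null on $W$.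

Conversely, let the symbol of $\omega$ be null on a strictly affinoid neighborhood $W\subset U^{\mathrm{an}}$ of $x$. Choose a subchart with $x\in V'\subset W$. If a cell $\sigma$ meets the open set $\Omega'$, there is a polytope $\sigma'\subset\sigma\cap\Omega'$ with $L(\sigma')=L(\sigma)$. Then $\lambda(\sigma')$ is a polytope in $\mathrm{trop}_U(V')\subset\mathrm{trop}_U(W)$, so $\omega|_{L(\lambda(\sigma'))}=0$, that is, $\lambda^*\omega|_{L(\sigma)}=0$. Hence $\omega$ is zero in $\mathcal A^{p,0}_x$.

Finally $\mathcal A^{p,\bullet}$ is a resolution of $\ker d''$ by \cite{Jell}, and its terms have no higher cohomology on a paracompact open set by \cite{Gub} and (S4).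
\end{proof}

\section{The circle $|t|=\rho$ and the smallest case}\label{sec:circle}

Fix $\rho>0$. For a field $k$ with a non-archimedean absolute value let $Z_k$ be the set of multiplicative seminorms on $k[t]$ that extend the absolute value and satisfy $|t|=\rho$, with the topology of pointwise convergence. We write $|P|(y)$ for the value of $y\in Z_k$ on $P$. These seminorms are ultrametric, so
\begin{equation}\label{eq:bound}
\Big|\sum c_\nu t^\nu\Big|(y)\le\max_\nu|c_\nu|\rho^\nu .
\end{equation}
Thus $Z_k$ is a closed subset of a product of compact intervals, and is compact Hausdorff. For $k$ complete, $Z_k=\{|t|=\rho\}\subset\mathbb G_{m,k}^{\mathrm{an}}$ by (B3).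

\subsection{Points, directions, contraction}

Let $F$ be a separably closed field with a nontrivial non-archimedean absolute value, not necessarily complete. For $y\in Z_F$ and $b\in F$ put $r_b(y)=|t-b|(y)$, and $r(y)=\inf_br_b(y)$. Then $r_0(y)=\rho$, and from $a-b=(t-b)-(t-a)$ we get
\begin{equation}\label{eq:ultra}
r_a(y)<r_b(y)\ \Longrightarrow\ |a-b|=r_b(y).
\end{equation}

\begin{lemma}\label{lem:embed}
Every $P\in F[t]$ of degree $d\ge1$ is a coefficientwise limit of polynomials of degree $d$ that split into linear factors over $F$. The map $y\mapsto(r_b(y))_b$ is a homeomorphism of $Z_F$ onto a closed subset of $\prod_{b\in F}\mathbb R$.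
\end{lemma}

\begin{proof}
The discriminant is a nonzero polynomial in the coefficients. Since the absolute value is nontrivial, every ball in $F$ is infinite, so the discriminant does not vanish identically on a product of balls. Hence $P$ is a limit of separable polynomials $P_m$, which split. By \eqref{eq:bound}, $|P_m|(y)\to|P|(y)$, and $|P_m|(y)$ is determined by the $r_b(y)$. So the map is injective; it is continuous from a compact space to a Hausdorff space.
\end{proof}

For $a\in F$ and $u\ge0$ let $\eta_{a,u}$ be the multiplicative seminorm $\sum c_\nu(t-a)^\nu\mapsto\max_\nu|c_\nu|u^\nu$. It has $|t-b|(\eta_{a,u})=\max(u,|a-b|)$, so it lies in $Z_F$ if and only if $\max(u,|a|)=\rho$. We identify $a$ with $\eta_{a,0}$ and put $\eta=\eta_{0,\rho}$. The points $\eta_{a,u}\in Z_F$ with $u>0$ are called \emph{Gauss points}, and the other points of $Z_F$ are called \emph{ends}. For $|b|=\rho$ the map $u\mapsto\eta_{b,u}$ is continuous by Lemma~\ref{lem:embed} and injective since $r_b=u$; it embeds $[0,\rho]$ into $Z_F$ as a segment from $b$ to $\eta_{b,\rho}=\eta$.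

\begin{lemma}\label{lem:types}
Let $y\in Z_F$.
\begin{enumerate}
\item[(a)] If $r_a(y)=r(y)$ for some $a$, then $y=\eta_{a,r(y)}$. So $y$ is a Gauss point if and only if $r(y)$ is positive and attained, and $r(y)<\rho$ for $y\neq\eta$.
\item[(b)] If $y$ is an end and $r_b(y)>0$, there is $a\in F$ with $r_a(y)<r_b(y)$.
\item[(c)] Gauss points are dense in $Z_F$, and $Z_F$ is contractible.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $r=r(y)=r_a(y)$ and $b\in F$. If $r_b(y)>r$, then $r_b(y)=|a-b|$ by \eqref{eq:ultra}; if $r_b(y)=r$, then $|a-b|\le r$. In both cases $r_b(y)=\max(r,|a-b|)$, so $y=\eta_{a,r}$. Conversely $r(\eta_{a,u})=u$ is attained at $a$. Finally $r(y)\le r_0(y)=\rho$, and equality forces $y=\eta$.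

(b) By (a), $r(y)=0$ or $r(y)$ is not attained; in both cases $r_b(y)>r(y)$.

(c) Let $y$ be an end. If $r_a(y)=0$ for some $a$, then $y=\eta_{a,0}$ with $|a|=\rho$, and $\eta_{a,u}\to y$ as $u\to0^+$. Otherwise $r(y)<\rho$ is not attained. Take $a_m$ with $u_m=r_{a_m}(y)\to r(y)$ and $0<u_m<\rho$. Then $|a_m|=\rho$ by \eqref{eq:ultra}, so $\eta_{a_m,u_m}\in Z_F$. For each $b$ and all large $m$ we have $u_m<r_b(y)$, hence $\max(u_m,|a_m-b|)=r_b(y)$ by \eqref{eq:ultra}. So $\eta_{a_m,u_m}\to y$.

For $u\in[0,\rho]$ consider the self-map $(r_b)_b\mapsto(\max(r_b,u))_b$ of $\prod_b\mathbb R$, which is jointly continuous in $u$ and the point. It sends $\eta_{a,v}\in Z_F$ to $\eta_{a,\max(u,v)}$, which lies in $Z_F$ because $\max(u,v,|a|)=\rho$. Since $Z_F$ is closed and Gauss points are dense, it maps $Z_F$ to itself. For $u=0$ it is the identity on $Z_F$. For $u=\rho$ it sends $\eta_{a,v}$ to $\eta_{a,\rho}$, which is $\eta$ by (a), so it is constant.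
\end{proof}

Let $y=\eta_{a,r}$ be a Gauss point. Put $D_y=\{b\in F:|b-a|\le r\}=\{b:r_b(y)=r\}$; by Lemma~\ref{lem:types}(a), $b\in D_y$ if and only if $y=\eta_{b,r}$. The classes of $D_y$ for the relation $|b-b'|<r$ are the \emph{directions} at $y$; elements in distinct directions have distance exactly $r$. If $r\notin|F^*|$ there is only one direction. Figure~\ref{fig:tree} shows three segments.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dashed] (0,0) -- (0,1.1) node[above] {$\infty$};
\draw[dashed] (0,0) -- (2.8,-0.7) node[right] {$0$};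
\draw (0,0) -- (-1,-1.3) -- (-0.2,-3);
\draw (0,0) -- (1.5,-3);
\draw[line width=1.8pt] (-1,-1.3) -- (-2,-3);
\fill (0,0) circle (2.2pt) node[above left] {$\eta$};
\fill (-1,-1.3) circle (2.2pt) node[above left] {$\eta_{b,u_0}$};
\draw[fill=white] (-2,-3) circle (2.2pt) node[below=2pt] {$b$};
\draw[fill=white] (-0.2,-3) circle (2.2pt) node[below=2pt] {$b'$};
\draw[fill=white] (1.5,-3) circle (2.2pt) node[below=2pt] {$b''$};
\node at (-1.95,-2.1) {$J$};
\end{tikzpicture}
\caption{Three points $b,b',b''$ of absolute value $\rho$ with $|b-b'|=u_0<\rho=|b-b''|$, and their segments to $\eta=\eta_{0,\rho}$ in the circle $\{|t|=\rho\}$. The function $\log|t-b|$ is locally constant off the path from $b$ to $\infty$. Above $\eta_{b,u_0}$ the points $b$ and $b'$ lie in the same direction; the thick half-open segment $J$ is where they do not. The dashed paths to $0$ and $\infty$ leave the circle at once.}\label{fig:tree}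
\end{figure}

\subsection{The case of $\mathcal L^1$ on $\mathbb G_m$}\label{ss:model}

Take $F=K$, $\rho=1$ and $Z=Z_K\subset\mathbb G_m^{\mathrm{an}}$. We show by hand that $H^0(Z,\mathcal L^1|_Z)=\mathbb R\langle t\rangle$. By Example~\ref{ex:L01} we deal with functions $\sum c_i\log|f_i|$ modulo constants.

\emph{Stalks.} Rational functions without zero or pole at $y$ have dense values in $\mathcal H(y)^*$ and split into linear factors, so by Lemma~\ref{lem:approx}(b) the stalk $\mathcal L^1_y$ is spanned by the classes $\ell_b=\langle t-b\rangle$ with $r_b(y)\ne0$. If $r_a(y)<r_b(y)$ for some $a$, then $|t-b|=|a-b|$ near $y$ and $\ell_b=0$. So the stalk at an end is zero, and at a Gauss point $y=\eta_{a,r}$ it is spanned by the $\ell_b$ with $b\in D_y$, where $\ell_b$ depends only on the direction of $b$. Along the path $u\mapsto\eta_{b,u}$ with $u$ slightly below $r$, the function $\log|t-b|$ equals $\log u$, while $\log|t-b'|$ is constant for $b'$ in another direction. Hence the $\ell_b$, one for each direction, form a basis of $\mathcal L^1_y$. For $r\in|K^*|$ the directions correspond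 to the elements of the residue field of $K$, which is infinite.

\emph{Sections.} On $Z$ we have $\ell_b=0$ for $|b|>1$ and $\ell_b=\ell_0$ for $|b|<1$, and $\ell_0$ is nonzero only at $\eta$. Let $s$ be a section over $Z$. Cover $Z$ by finitely many open sets $O$ on each of which $s=c_0\ell_0+\sum_{b'}c_{b'}\ell_{b'}$ is a finite sum with $|b'|=1$ and $b'\notin O$, and let $S$ be the finite set of all $b'$ that occur. For $b\in S$ and $0<u\le1$ let $\sigma_b(u)$ be the coefficient of the direction of $b$ in the germ of $s$ at $\eta_{b,u}$. If $\eta_{b,u}\in O$, then $\sigma_b(u)=\sum_{|b'-b|<u}c_{b'}$. This formula has three consequences. First, $\sigma_b(u)=0$ for small $u$: take $O\ni b$, where $\ell_b$ does not occur. Second, $\sigma_b(u-\varepsilon)=\sigma_b(u)$ for small $\varepsilon>0$. Third, for $u<1$ and small $\varepsilon>0$ the value $\sigma_b(u+\varepsilon)=\sum_{|b'-b|\le u}c_{b'}$ is the sum of the $\sigma_{b'}(u)$ over representatives $b'\in S$ of the directions at $\eta_{b,u}$ that meet $S$. Let $u^*>0$ be the supremum of the $u$ such that all $\sigma_b$ vanish on $(0,u]$.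 They vanish at $u^*$ by the second property, and then $u^*=1$ by the third. So the only coefficient of $s$ that can be nonzero is that of the direction of $0$ at $\eta$, and $s\in\mathbb R\ell_0$.

In words: a slope in a direction $b$ must be passed on down the tree, it is conserved at branch points, and it could only end at a point $b$, where $\ell_b$ is not defined. The class $\ell_0$ survives because the path to $0$ leaves the circle. In cohomological terms, $\ell_b$ generates the constant sheaf on the half-open segment $(0,1]$ extended by zero to $[0,1]$, and this sheaf has no cohomology at all. In this form the argument also gives the vanishing of $H^i$ for $i>0$, and it works over any base.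

\section{The relative computation}\label{sec:relative}

\begin{theorem}\label{thm:relative}
Let $X$ be a Hausdorff good strictly $K$-analytic space, $Y=X\times\mathbb G_m^{\mathrm{an}}$ with coordinate $t$ and projection $\mathrm{pr}\colon Y\to X$. Let $\tau=(\mathrm{pr},\log|t|)\colon Y\to X\times\mathbb R$, and let $\varpi\colon X\times\mathbb R\to X$ be the projection. Then $R^i\tau_*\mathcal L^p_Y=0$ for $i>0$, and
\[
\varpi^{-1}\mathcal L^p_X\oplus\varpi^{-1}\mathcal L_X^{p-1}\to\tau_*\mathcal L^p_Y,\qquad(\alpha,\beta)\mapsto\mathrm{pr}^*\alpha+\mathrm{pr}^*\beta\wedge\langle t\rangle,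
\]
is an isomorphism.
\end{theorem}

The map $\tau$ is proper: for $V\subset X$ affinoid, $\tau^{-1}(V\times[s_1,s_2])$ is affinoid, hence compact, and every compact subset of $X\times\mathbb R$ lies in a finite union of such boxes. As $X$ and $Y$ are Hausdorff, (S1) applies. Fix a point $(x,\log\rho)$ and put $k=\mathcal H(x)$, which is nontrivially valued since it contains $K$. By (B3) the fiber of $\tau$ is $Z_k$, and we have to prove
\begin{equation}\label{eq:fiber}
\mathcal L^p_x\oplus\mathcal L^{p-1}_x\xrightarrow{\ \sim\ }H^0(Z_k,\mathcal L^p_Y|_{Z_k}),\qquad H^i(Z_k,\mathcal L^p_Y|_{Z_k})=0\quad(i>0).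
\end{equation}
Compared with Section~\ref{ss:model} there are three new difficulties: polynomials over $k$ do not split; products of the classes $\ell_b$ occur; and the constants $k^*$ have nonzero symbols, because $\mathcal L^p_Y|_{Z_k}$ sees a neighborhood of the fiber in $Y$.

\subsection{Passing to the separable closure}

We cannot simply extend the field $k$, since the sheaf lives on $Y$. But finite separable extensions of $k$ spread out to \'etale covers of a neighborhood of $x$; this is why we work with $F=k^{\mathrm{sep}}$ and not with an algebraic closure, and why the theorem is set up for general spaces. Let $\mathcal G=\mathrm{Gal}(F/k)$. Below, $k'$ and $k''$ run over the finite Galois extensions of $k$ in $F$.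

Let $(X_{k'},x_{k'})\to(X,x)$ be the finite \'etale germ with $\mathcal H(x_{k'})=k'$ given by (B5), functorially in $k'$. Represent it by a space $X_{k'}$ finite \'etale over an open neighborhood of $x$, with fiber $\mathcal M(k')=\{x_{k'}\}$ over $x$. The preimages of the neighborhoods of $x$ form a basis of neighborhoods of $x_{k'}$, so after shrinking, the finitely many elements of $G=\mathrm{Gal}(k'/k)$ and their relations are realized, and $G$ acts on $X_{k'}$ over $X$. Put $Y_{k'}=X_{k'}\times\mathbb G_m^{\mathrm{an}}=X_{k'}\times_XY$, which is \'etale over $Y$. The preimage of $Z_k$ in $Y_{k'}$ is $Z_{k'}$. The sheaf $\mathcal F^p_{k'}=\mathcal L^p_{Y_{k'}}|_{Z_{k'}}$ depends only on the germ $(X_{k'},x_{k'})$, and for $k'\subset k''$ pull-back of symbols gives compatible maps from the inverse image of $\mathcal F^p_{k'}$ to $\mathcal F^p_{k''}$. Let $\gamma_{k'}\colon Z_{k'}\to Z_k$ be the projection.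

\begin{lemma}\label{lem:galcoh}
For all $i$, $H^i(Z_k,\mathcal F^p_k)=H^i(Z_{k'},\mathcal F^p_{k'})^G$.
\end{lemma}

\begin{proof}
Let $y\in Z_k$. Its fiber in $Y_{k'}$ is $\mathcal M(\mathcal H(y)\otimes_kk')=\{y_1,\dots,y_m\}$, where $\mathcal H(y)\otimes_kk'=\prod_j\mathcal H(y_j)$ has dimension $|G|$ over $\mathcal H(y)$ and $G$-invariants $\mathcal H(y)$. The invariants contain no nontrivial idempotent, so $G$ permutes the $y_j$ transitively. If $G_1$ is the stabilizer of $y_1$, then $\mathcal H(y_1)^{G_1}=\mathcal H(y)$ and $[\mathcal H(y_1):\mathcal H(y)]=|G|/m=|G_1|$, so this extension is Galois with group $G_1$. The action of $G_1$ on the germ $(Y_{k'},y_1)$ induces the Galois action on $\mathcal H(y_1)$, so it is the action of (B5). The map $\gamma_{k'}$ is proper with finite fibers, so $R^i\gamma_{k'*}=0$ for $i>0$ and $(\gamma_{k'*}\mathcal F^p_{k'})_y=\bigoplus_j\mathcal L^p_{y_j}$ by (S1). Invariants are the image of the projector $|G|^{-1}\sum_gg$, so they commute with stalks and with cohomology. Now $(\bigoplus_j\mathcal L^p_{y_j})^G=(\mathcal L^p_{y_1})^{G_1}=\mathcal L^p_y$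 by Lemma~\ref{lem:descent}(b). Hence $\mathcal F^p_k=(\gamma_{k'*}\mathcal F^p_{k'})^G$, and the lemma follows.
\end{proof}

Since $F[t]=\bigcup k'[t]$, we have $Z_F=\varprojlim Z_{k'}$. Let $\bar\gamma_{k'}\colon Z_F\to Z_{k'}$ be the projections, $\bar\gamma=\bar\gamma_k$, and put
\[
\mathcal F^p=\varinjlim_{k'}\bar\gamma_{k'}^{-1}\mathcal F^p_{k'},\qquad C^p=\varinjlim_{k'}\mathcal L^p_{x_{k'}} .
\]
The algebra $C^*$ plays the role of the constants; in Section~\ref{ss:model} it was $\mathbb R$ in degree zero.

\begin{lemma}\label{lem:limit}
For all $i$, $H^i(Z_F,\mathcal F^p)=\varinjlim_{k'}H^i(Z_{k'},\mathcal F^p_{k'})$.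
\end{lemma}

\begin{proof}
Let $z\in Z_k$ and $\Sigma_{k'}=\gamma_{k'}^{-1}(z)$, a finite set. Then $\Sigma=\bar\gamma^{-1}(z)=\varprojlim\Sigma_{k'}$ is profinite. Every open cover of $\Sigma$ is refined by a finite partition into open and closed sets, so sheaves on $\Sigma$ have no higher \v{C}ech cohomology, which is sheaf cohomology on a compact Hausdorff space. By (S1), $R^i\bar\gamma_*=0$ for $i>0$, and by (S1) and (S2) the stalk of $\bar\gamma_*\mathcal F^p$ at $z$ is $\varinjlim H^0(\Sigma,\bar\gamma_{k'}^{-1}\mathcal F^p_{k'})$. Consider the natural map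
\[
\varinjlim_{k'}H^0(\Sigma_{k'},\mathcal F^p_{k'})\to\varinjlim_{k'}H^0(\Sigma,\bar\gamma_{k'}^{-1}\mathcal F^p_{k'}).
\]
It is injective, because $\Sigma\to\Sigma_{k'}$ is surjective: the fiber over $z'$ is the inverse limit of the nonempty finite sets $\mathcal M(\mathcal H(z')\otimes_{k'}k'')$. It is surjective: a section of $\bar\gamma_{k'}^{-1}\mathcal F^p_{k'}$ over $\Sigma$ is a locally constant function on each fiber of $\Sigma\to\Sigma_{k'}$, so it is constant on the parts of a finite partition into open and closed sets. Such a partition is pulled back from some $\Sigma_{k''}$ with $k''\supset k'$, so the image of the section at level $k''$ comes from $H^0(\Sigma_{k''},\mathcal F^p_{k''})$. Thus $\bar\gamma_*\mathcal F^p=\varinjlim\gamma_{k'*}\mathcal F^p_{k'}$, and by (S2)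
\[
H^i(Z_F,\mathcal F^p)=H^i(Z_k,\bar\gamma_*\mathcal F^p)=\varinjlim H^i(Z_k,\gamma_{k'*}\mathcal F^p_{k'})=\varinjlim H^i(Z_{k'},\mathcal F^p_{k'}).\qedhere
\]
\end{proof}

Pull-back along $\mathrm{pr}$ maps the constant sheaf $C^*$ to $\mathcal F^*$; we omit this map from the notation.

\begin{proposition}\label{prop:ZF}
The map $C^p\oplus C^{p-1}\to H^0(Z_F,\mathcal F^p)$, $(\alpha,\beta)\mapsto\alpha+\beta\wedge\langle t\rangle$, is an isomorphism, and $H^i(Z_F,\mathcal F^p)=0$ for $i>0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:relative} from Proposition~\ref{prop:ZF}]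
Let $(H_{k'})$ be a direct system with compatible actions of the groups $\mathrm{Gal}(k'/k)$ such that $H_k\to H_{k'}^{\mathrm{Gal}(k'/k)}$ is bijective for all $k'$. Then $H_k=(\varinjlim H_{k'})^{\mathcal G}$. Indeed, an element of $H_k$ that dies in the colimit dies in some $H_{k'}$, so it is zero. An invariant element comes from some $\zeta\in H_{k'}$; the finitely many conjugates of $\zeta$ have the same image as $\zeta$ in some $H_{k''}$, so this image is $\mathrm{Gal}(k''/k)$-invariant and comes from $H_k$.

This applies to $H_{k'}=H^i(Z_{k'},\mathcal F^p_{k'})$ by Lemma~\ref{lem:galcoh} and to $H_{k'}=\mathcal L^p_{x_{k'}}\oplus\mathcal L^{p-1}_{x_{k'}}$ by Lemma~\ref{lem:descent}(b). Under Lemma~\ref{lem:limit}, the map of Proposition~\ref{prop:ZF} is the colimit of the maps $\mathcal L^p_{x_{k'}}\oplus\mathcal L^{p-1}_{x_{k'}}\to H^0(Z_{k'},\mathcal F^p_{k'})$, which are equivariant as $\langle t\rangle$ is fixed. Taking $\mathcal G$-invariants in Proposition~\ref{prop:ZF} gives \eqref{eq:fiber}.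
\end{proof}

\subsection{The stalks of $\mathcal F^p$}

For $y\in Z_F$ put $y_{k'}=\bar\gamma_{k'}(y)$, so that $\mathcal F^p_y=\varinjlim\mathcal L^p_{y_{k'}}$. For $c\in F^*$, Lemma~\ref{lem:approx}(b) gives $\langle c\rangle\in C^1$. For $b\in k'$ and $r_b(y)\ne0$ it gives $\langle t-b\rangle\in\mathcal L^1_{y_{k'}}$; let $\ell_b\in\mathcal F^1_y$ be its image. These germs form a section $\ell_b$ of $\mathcal F^1$ over the open set $\{r_b\ne0\}$: given $y$, choose $b'\in\mathcal O_{X_{k'},x_{k'}}$ with $|b'(x_{k'})-b|<r_b(y)$; then $t-b'$ approximates $t-b$ at every point where $r_b>|b'(x_{k'})-b|$, so $\langle t-b'\rangle$ is a section near $y$ with the prescribed germs. The set $\{r_b\neq0\}$ is $Z_F\setminus\{b\}$ if $|b|=\rho$ and $Z_F$ otherwise, and $\ell_0=\langle t\rangle$.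

The following relations hold in $\mathcal F^*_y$.
\begin{itemize}
\item[(R1)] If $|a-b|<r_a(y)$, then $\ell_a=\ell_b$, since $|(t-a)-(t-b)|<|t-a|$.
\item[(R2)] If $r_a(y)<r_b(y)$, then $\ell_b=\langle a-b\rangle\in C^1$, since $|(t-b)-(a-b)|<|t-b|$.
\item[(R3)] If $a\ne b$ and $r_a(y),r_b(y)\neq0$, then $\ell_a\wedge\ell_b=\langle b-a\rangle\wedge(\ell_b-\ell_a)$.
\end{itemize}
For (R3) apply Lemma~\ref{lem:approx}(c) to $\frac{t-a}{b-a}+\frac{b-t}{b-a}=1$. With $c=\langle b-a\rangle$ and $\langle-1\rangle=0$ it gives $(\ell_a-c)\wedge(\ell_b-c)=0$; expand, using $c\wedge c=0$ and $\ell_a\wedge c=-c\wedge\ell_a$.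

\begin{lemma}\label{lem:stalks}
\begin{enumerate}
\item[(a)] Let $y$ be a Gauss point and $R\subset D_y$ a set of representatives of the directions at $y$. Then
\[
C^p\oplus\bigoplus_{b\in R}C^{p-1}\to\mathcal F^p_y,\qquad(\alpha,(\beta_b))\mapsto\alpha+\sum_b\beta_b\wedge\ell_b,
\]
is bijective.
\item[(b)] If $y$ is an end, then $C^p\to\mathcal F^p_y$ is bijective.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Surjectivity.} The algebra $\mathcal F^*_y$ is generated by the classes $\langle h\rangle$ with $h\in\mathcal H(y_{k'})^*$. Values at $y$ of quotients $P/Q$ with $P,Q\in k'[t]$ and $|Q|(y)\ne0$ are dense in $\mathcal H(y_{k'})$, so by Lemma~\ref{lem:approx}(b) we may take $h=P$ with $|P|(y)\ne0$. If $P$ is not constant, Lemma~\ref{lem:embed} and \eqref{eq:bound} give $P_1=c\prod_i(t-b_i)\in F[t]$ with $|P-P_1|(y)<|P|(y)$. Then no $r_{b_i}(y)$ vanishes, and $\langle P\rangle=\langle c\rangle+\sum_i\ell_{b_i}$. So $\mathcal F_y^*$ is generated by $C^1$ and the $\ell_b$ with $r_b(y)\ne0$. At an end all these $\ell_b$ lie in $C^1$ by Lemma~\ref{lem:types}(b) and (R2). At a Gauss point,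 $\ell_b\in C^1$ for $b\notin D_y$ by (R2), and for $b\in D_y$ the class $\ell_b$ depends only on the direction by (R1). A product of at least two $\ell_b$ with $b\in R$ is zero if a factor is repeated, and otherwise (R3) lowers the number of such factors by one.

\emph{Injectivity in} (a). As in Section~\ref{ss:model} we test a relation along the paths $u\mapsto\eta_{b,u}$; to detect the coefficients, we let the base point move as well. Let $r=r(y)$ and suppose that $\alpha+\sum_{j=1}^m\beta_j\wedge\ell_{b_j}=0$ in $\mathcal F^p_y$ with $m\ge1$ and distinct $b_j\in R$. The relation holds in $\mathcal L^p_{y_{k'}}$ for some $k'$ with $b_j\in k'$, $\alpha\in\mathcal L^p_{x_{k'}}$ and $\beta_j\in\mathcal L^{p-1}_{x_{k'}}$. Write $X',x',Y',y'$ for $X_{k'},x_{k'},Y_{k'},y_{k'}$. Choose $B_j\in\mathcal O_{X',x'}$ with $|B_j(x')-b_j|<r$. Then $\ell_{b_j}=\langle t-B_j\rangle$ at $y'$, $|B_i-B_j|(x')=r$ for $i\ne j$, and $y=\eta_{B_j(x'),r}$ because $B_j(x')\in D_y$. Choose a strictly affinoid neighborhood $W$ of $x'$ with $B_j\in\mathcal O(W)$ and $f\in(\mathcal O(W)^*)^l$ such that $\alpha$ and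 $\beta_j$ are represented by $\omega(f)$ and $\omega_j(f)$ for constant forms $\omega,\omega_j$ on $\mathbb R^l$. The relation means that there is a strictly affinoid neighborhood $V\subset\mathrm{pr}^{-1}(W)$ of $y'$, on which the $t-B_j$ are units, such that
\[
\theta=\omega+\sum_j\omega_j\wedge e_j\quad\text{vanishes on}\quad P=\log|(f,t-B_1,\dots,t-B_m)|(V)\subset\mathbb R^l\times\mathbb R^m,
\]
where $e_j$ is the differential of the $j$-th coordinate of $\mathbb R^m$.

Fix $i$. For $w\in W$ and $u>0$ let $\zeta(w,u)\in W\times\mathbb A^{1,\mathrm{an}}$ be the point of the fiber over $w$ given by $\sum c_\nu(t-B_i)^\nu\mapsto\max_\nu|c_\nu(w)|u^\nu$. The topology of $W\times\mathbb A^{1,\mathrm{an}}$ is the coarsest for which $|Q|$ is continuous for all $Q\in\mathcal O(W)[t]$, since polynomials are dense in the ring of functions of each relative closed disc. Writing $Q=\sum c_\nu(t-B_i)^\nu$ with $c_\nu\in\mathcal O(W)$, we see that $|Q|(\zeta(w,u))$ is continuous in $(w,u)$. So $\zeta$ is continuous, and $\zeta(x',r)=y'$. Hence there are $0<u_1<u_2<r$ and a strictly affinoid neighborhood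 $W'\subset W$ of $x'$ with $\zeta(W'\times[u_1,u_2])\subset V$; after shrinking $W'$ we have $|B_i-B_j|>u_2$ on $W'$ for $j\ne i$. At $\zeta(w,u)$ with $w\in W'$ and $u\in[u_1,u_2]$,
\[
|f|=|f(w)|,\qquad|t-B_i|=u,\qquad|t-B_j|=\max(u,|B_i-B_j|(w))=|B_i-B_j|(w)\quad(j\ne i).
\]
Let $P'=\log|(f,(B_i-B_j)_{j\ne i})|(W')$, a polyhedral set in $\mathbb R^l\times\mathbb R^{m-1}$, and let $I=[\log u_1,\log u_2]$, placed in the $i$-th coordinate. Then $P'\times I\subset P$. For a polytope $\sigma\subset P'$ we have $L(\sigma\times I)=L(\sigma)\oplus\mathbb R$, and separating in $\theta|_{L(\sigma)\oplus\mathbb R}=0$ the terms with and without $e_i$ gives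
\[
\omega_i|_{L(\sigma)}=0,\qquad\Big(\omega+\sum_{j\ne i}\omega_j\wedge e_j\Big)\Big|_{L(\sigma)}=0 .
\]
By Lemma~\ref{lem:poly}(b) for the projection to $\mathbb R^l$, the first equation says that $\omega_i$ vanishes on $\log|f|(W')$, so $\beta_i=0$. As $i$ was arbitrary, the relation reduces to $\alpha+0\wedge\ell_{b_1}=0$. For this relation, with $m=1$, we have $P'=\log|f|(W')$ and the second equation gives $\alpha=0$.

\emph{Injectivity in} (b). If $\alpha\in C^p$ is zero in $\mathcal F^p_y$, the global section $\alpha$ of $\mathcal F^p$ vanishes near $y$, hence at a Gauss point by Lemma~\ref{lem:types}(c), and $\alpha=0$ by (a).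
\end{proof}

\subsection{Cohomology of the circle}

\begin{proof}[Proof of Proposition~\ref{prop:ZF}]
If $\rho\notin|F^*|$, then $r_b(y)=\max(\rho,|b|)$ for all $b\in F$ and $y\in Z_F$, so $Z_F=\{\eta\}$. The only direction at $\eta$ is that of $0$, and the claim is Lemma~\ref{lem:stalks}(a).

Let $\rho\in|F^*|$. By Lemma~\ref{lem:stalks}, the constant sheaf $C^p$ is a subsheaf of $\mathcal F^p$, and $\mathcal Q=\mathcal F^p/C^p$ has stalk $0$ at ends and one summand $C^{p-1}\ell_b$ for each direction at a Gauss point. We first split off the class that survives. For $y\ne\eta$ there is $a$ with $r_a(y)<\rho=r_0(y)$, so $\ell_0\in C^1$ at $y$ by (R2). Hence the map $\beta\mapsto\beta\wedge\ell_0$ from the constant sheaf $C^{p-1}$ to $\mathcal Q$ is zero on the stalks off $\eta$ and injective at $\eta$; its image is the skyscraper sheaf $i_{\eta*}C^{p-1}$. Let $\mathcal Q'=\mathcal Q/i_{\eta*}C^{p-1}$; it differs from $\mathcal Q$ only in that the summand of the direction of $0$ at $\eta$ is removed.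

\emph{Claim: $H^i(Z_F,\mathcal Q')=0$ for all $i\ge0$.} Let $F_\rho=\{b\in F:|b|=\rho\}$. For $b\in F_\rho$ let $j_b\colon Z_F\setminus\{b\}\to Z_F$ be the inclusion; the section $\ell_b$ defines a map $j_{b!}C^{p-1}\to\mathcal Q'$, $\beta\mapsto\beta\wedge\ell_b$. For a finite set $S\subset F_\rho$ let $\mathcal Q'_S$ be the sum of the images of these maps for $b\in S$. At a Gauss point $y=\eta_{a,r}\ne\eta$ we have $r<\rho=|a|$, so $D_y\subset F_\rho$. At $\eta$ the direction of $0$ is $\{|b|<\rho\}$ and its complement in $D_\eta$ is $F_\rho$. So $\mathcal Q'$ is the filtered union of the $\mathcal Q'_S$, and by (S2) it suffices to show that $\mathcal Q'_S$ has no cohomology. We use induction on $|S|$, starting from $\mathcal Q'_\emptyset=0$.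

Let $b\in F_\rho\setminus S$ and $\mathcal R=\mathcal Q'_{S\cup\{b\}}/\mathcal Q'_S$, a quotient of $j_{b!}C^{p-1}$. At a Gauss point $y$, the image of $C^{p-1}\ell_{b'}$ in $\mathcal Q'_y$, for $b'\in F_\rho$, is zero if $b'\notin D_y$ by (R2), and is the summand of the direction of $b'$ if $b'\in D_y$. So $C^{p-1}\to\mathcal R_y$ is bijective if $y$ is a Gauss point, $b\in D_y$ and no element of $S$ lies in the direction of $b$; in all other cases $\mathcal R_y=0$. The first two conditions say that $y=\eta_{b,u}$ with $0<u\le\rho$, and the third that $|b-b'|\ge u$ for all $b'\in S$. Thus $\mathcal R$ has nonzero stalks at most on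
\[
J=\{\eta_{b,u}:0<u\le u_0\},\qquad u_0=\min\big(\rho,\min_{b'\in S}|b-b'|\big)>0
\]
(Figure~\ref{fig:tree} shows the case $S=\{b',b''\}$). The set $\bar J=J\cup\{b\}$ is closed and homeomorphic to $[0,u_0]$. The kernel of $j_{b!}C^{p-1}\to\mathcal R$ has full stalks on the open set $Z_F\setminus\bar J$ and zero stalks on $\bar J$, so $\mathcal R$ is the direct image of $(j_{b!}C^{p-1})|_{\bar J}=j_!C^{p-1}$, where $j\colon(0,u_0]\to[0,u_0]$. In the sequence $0\to j_!C^{p-1}\to C^{p-1}\to i_{0*}C^{p-1}\to0$ on $[0,u_0]$ the second map is an isomorphism on cohomology by (S3). So $\mathcal R$ has no cohomology, and the sequence $0\to\mathcal Q'_S\to\mathcal Q'_{S\cup\{b\}}\to\mathcal R\to0$ completes the induction.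

By the claim, $\beta\mapsto\beta\wedge\ell_0$ is an isomorphism $C^{p-1}\to H^0(Z_F,\mathcal Q)$, and $H^i(Z_F,\mathcal Q)=0$ for $i>0$. By Lemma~\ref{lem:types}(c) and (S3), $H^0(Z_F,C^p)=C^p$ and $H^i(Z_F,C^p)=0$ for $i>0$. The long exact sequence of $0\to C^p\to\mathcal F^p\to\mathcal Q\to0$ gives the vanishing for $i>0$ and an exact sequence $0\to C^p\to H^0(Z_F,\mathcal F^p)\to C^{p-1}\to0$, which is split by $\beta\mapsto\beta\wedge\langle t\rangle$.
\end{proof}

\section{Tori and totally degenerate abelian varieties}\label{sec:final}

\begin{proposition}\label{prop:torus}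
For $\mathrm{trop}\colon T^{\mathrm{an}}\to N_{\mathbb R}$ we have $R^i\mathrm{trop}_*\mathcal L^p=0$ for $i>0$, and $du_{i_1}\wedge\dots\wedge du_{i_p}\mapsto\langle t_{i_1}\rangle\wedge\dots\wedge\langle t_{i_p}\rangle$ is an isomorphism from the constant sheaf $\bigwedge^pN_{\mathbb R}^*$ onto $\mathrm{trop}_*\mathcal L^p$.
\end{proposition}

\begin{proof}
Write $\mathrm{trop}_n$ for the map in dimension $n$; it is proper, since preimages of boxes are affinoid. We use induction on $n$. For $n=0$ the space is the point $\mathcal M(K)$, where $\mathcal L^0=\mathbb R$ and $\mathcal L^p=0$ for $p>0$ by Lemma~\ref{lem:approx}(a). For $n\ge1$ let $X=(\mathbb G_m^{n-1})^{\mathrm{an}}$ and $Y=X\times\mathbb G_m^{\mathrm{an}}=T^{\mathrm{an}}$ with $t=t_n$. Then $\mathrm{trop}_n=(\mathrm{trop}_{n-1}\times\mathrm{id}_{\mathbb R})\circ\tau$, so by Theorem~\ref{thm:relative} and the Leray spectral sequence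
\[
R^i\mathrm{trop}_{n*}\mathcal L^p_Y=R^i(\mathrm{trop}_{n-1}\times\mathrm{id})_*\big(\varpi^{-1}\mathcal L^p_X\oplus\varpi^{-1}\mathcal L^{p-1}_X\big).
\]
By (S1) for the base change $\mathbb R^{n-1}\times\mathbb R\to\mathbb R^{n-1}$, the sheaf $R^i(\mathrm{trop}_{n-1}\times\mathrm{id})_*\varpi^{-1}\mathcal L^j_X$ is the pull-back of $R^i\mathrm{trop}_{n-1,*}\mathcal L^j_X$, which by induction is $0$ for $i>0$ and the constant sheaf $\bigwedge^j(\mathbb R^{n-1})^*$ for $i=0$. Finally $\bigwedge^p(\mathbb R^{n-1})^*\oplus\bigwedge^{p-1}(\mathbb R^{n-1})^*\wedge du_n=\bigwedge^p(\mathbb R^n)^*$, and the maps match those of the statement.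
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We treat both cases at once. Let $\Lambda=\mathrm{trop}(M)$, $B=N_{\mathbb R}/\Lambda$, and let $\tau\colon\mathcal X\to B$ be either $\tau_A$ or the map from $\mathcal X=T^{\mathrm{an}}/M$. In the second case a form on an open subset of $\mathcal X$ is an $M$-invariant form on its preimage under $\pi\colon T^{\mathrm{an}}\to\mathcal X$. The torus $T$ is very affine with $\mathrm{trop}_T=\mathrm{trop}$, so a $\Lambda$-invariant superform on $\widetilde\Omega$ is an $M$-invariant form on the chart $(\mathrm{trop}^{-1}(\widetilde\Omega),\varphi_T)$. This defines the analogue of \eqref{eq:pullback}, with $g_i=t_i$.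

\emph{Step 1: the direct image of $\ker d''$.} Since $\Lambda$ is discrete, $B$ is covered by the images $\bar\Omega_0$ of open sets $\Omega_0\subset N_{\mathbb R}$ whose $\Lambda$-translates are pairwise disjoint. As $M\to\Lambda$ is bijective, the $M$-translates of $\mathrm{trop}^{-1}(\Omega_0)$ are pairwise disjoint, so $\pi$ restricts to an isomorphism $\mathrm{trop}^{-1}(\Omega_0)\to\tau^{-1}(\bar\Omega_0)$ over $\Omega_0\cong\bar\Omega_0$; let $\varsigma$ be its inverse. On $\tau^{-1}(\bar\Omega_0)$ the sheaf $\mathcal K^p=\ker(d''|\mathcal A^{p,0}_{\mathcal X})$ is identified with $\varsigma^{-1}\mathcal L^p_{T^{\mathrm{an}}}$. For $\mathcal X=T^{\mathrm{an}}/M$ this is Proposition~\ref{prop:compare} for $T$. For $\mathcal X=A^{\mathrm{an}}$ it is Proposition~\ref{prop:compare} for $A$ together with the fact that $\mathcal L^p$ is intrinsic; this is the point where the non-algebraic map $\pi$ is crossed. In degree $q=0$, \eqref{eq:pullback} sends the constant form $d'u_{i_1}\wedge\dots\wedge d'u_{i_p}$ locally to $d'\log|g_{i_1}|\wedge\dots\wedge d'\log|g_{i_p}|$, which corresponds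 to
\[
\langle g_{i_1}\rangle\wedge\dots\wedge\langle g_{i_p}\rangle=\langle t_{i_1}\circ\varsigma\rangle\wedge\dots\wedge\langle t_{i_p}\circ\varsigma\rangle
\]
by Lemma~\ref{lem:approx}(a). So over $\bar\Omega_0$ it is the map of Proposition~\ref{prop:torus}. Hence $R^i\tau_*\mathcal K^p=0$ for $i>0$, and \eqref{eq:pullback} induces an isomorphism from the constant sheaf $\bigwedge^pN_{\mathbb R}^*$ on $B$ onto $\tau_*\mathcal K^p$.

\emph{Step 2: a quasi-isomorphism of complexes of sheaves.} For $\Omega_1\subset\Omega_0$ open, $\tau^{-1}(\bar\Omega_1)\cong\mathrm{trop}^{-1}(\Omega_1)$ is locally compact, Hausdorff and $\sigma$-compact, because $\mathrm{trop}$ is proper; so it is paracompact. It is an open subset of $A^{\mathrm{an}}$, respectively of $T^{\mathrm{an}}$, with its sheaves of forms, so the $\mathcal A^{p,q}_{\mathcal X}$ have no higher cohomology on it by \cite{Gub} and (S4). Thus $R^j\tau_*\mathcal A^{p,q}_{\mathcal X}=0$ for $j>0$. By \cite{Jell}, which is a local statement, $\mathcal A^{p,\bullet}_{\mathcal X}$ resolves $\mathcal K^p$, so the cohomology sheaves of $\tau_*\mathcal A^{p,\bullet}_{\mathcal X}$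 are the $R^i\tau_*\mathcal K^p$. On the other side, $\mathcal A_B^{p,\bullet}$ is $\bigwedge^pN_{\mathbb R}^*$ tensored with the de Rham complex of $B$, up to sign, so it resolves the constant sheaf $\bigwedge^pN_{\mathbb R}^*$. By Step 1, \eqref{eq:pullback} is a quasi-isomorphism.

\emph{Step 3: sections.} The map $C^\infty_B=\mathcal A_B^{0,0}\to\tau_*\mathcal A^{0,0}_{\mathcal X}$ is a homomorphism of sheaves of rings, so all terms of both complexes are $C^\infty_B$-modules and have no higher cohomology on any open subset $\Omega$ of the manifold $B$ by (S4). The mapping cone of \eqref{eq:pullback} is an exact, bounded below complex of such sheaves, so its sections over $\Omega$ form an exact complex. Hence $\mathcal A_B^{p,\bullet}(\Omega)\to\mathcal A^{p,\bullet}(\tau^{-1}(\Omega))$ is a quasi-isomorphism, and the cohomology of the source is $\bigwedge^pN_{\mathbb R}^*\otimes H^q(\Omega,\mathbb R)$ by de Rham's theorem.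
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Theorem~\ref{thm:B} for $\Omega=B$, the map $\phi_A^{p,\bullet}$ is a quasi-isomorphism, and the cohomology of its source is $\bigwedge^pN_{\mathbb R}^*\otimes H^q_{\mathrm{dR}}(B)$. Since $\Lambda$ is a complete lattice, $B$ is a compact real torus, and translation-invariant forms give an isomorphism $\bigwedge^qN_{\mathbb R}^*\to H^q_{\mathrm{dR}}(B)$. The composite $\bigwedge^pN_{\mathbb R}^*\otimes\bigwedge^qN_{\mathbb R}^*\to H^{p,q}_{d''}(A^{\mathrm{an}})$ is $\Phi_A^{p,q}$.
\end{proof}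

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Pull-back commutes with $\wedge$, so $\bigoplus\Phi_A^{p,q}$ is an algebra homomorphism, and it is bijective by Theorem~\ref{thm:A}. On constant superforms the product of $d'u_I\wedge d''u_J$, of bidegree $(p,q)$, and $d'u_{I'}\wedge d''u_{J'}$, of bidegree $(n-p,n-q)$, is $\pm$ the generator of $\bigwedge^nN_{\mathbb R}^*\otimes\bigwedge^nN_{\mathbb R}^*\cong\mathbb R$ if $I',J'$ are the complements of $I,J$, and zero otherwise. So the pairing is perfect.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BerSp} Berkovich, \emph{Spectral theory and analytic geometry over non-Archimedean fields}.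

\bibitem{BerEt} Berkovich, \emph{\'Etale cohomology for non-Archimedean analytic spaces}.

\bibitem{BerII} Berkovich, \emph{Smooth $p$-adic analytic spaces are locally contractible II}.

\bibitem{Duc} Ducros, \emph{Espaces de Berkovich, polytopes, squelettes et th\'eorie des mod\`eles}.

\bibitem{Gub} Gubler, \emph{Forms and currents on the analytification of an algebraic variety (after Chambert-Loir and Ducros)}.

\bibitem{Jell} Jell, \emph{A Poincar\'e lemma for real-valued differential forms on Berkovich spaces}, Math. Z. 282 (2016).

\bibitem{RVF} \emph{Real-Valued Differential Forms On Non-Archimedean}, \texttt{https://epub.uni-regensburg.de/44263/1/stoffel20201211-Dissertation.pdf}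

\bibitem{Rost} Rost, \emph{Chow groups with coefficients}.

\end{thebibliography}
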